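# Line-bundle twists in simple limits, and unitaries at distance 2 from every exponential

## 1. Point evaluations twisted by line bundles

Let $X$ be a compact space, $p$ a Hermitian vector bundle over $X$, and $x_0\in X$ a point. Let $\eta$ be the tautological line bundle on $\mathbb{CP}^d$, whose fibre over a line is that line. From a section $f$ of $\operatorname{End}(p)$ over $X$ we make a larger section over $X\times\mathbb{CP}^d$:
$$f\longmapsto\Big((x,y)\mapsto f(x)\oplus\big(f(x_0)\otimes 1_{\eta(y)}\big)\Big).$$
It acts on the bundle $p\oplus\big(p(x_0)\otimes\eta\big)$, where the fibre $p(x_0)$ is regarded as a constant vector space. The second summand is a point evaluation: it remembers $f$ only at $x_0$. But it does not act on a trivial bundle. It acts on $\operatorname{rank}(p)$ copies of $\eta$. These lectures are about what happens when this step is iterated.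

**The iteration.** Let $K_1,K_2,\dots$ be nonempty compact metrizable spaces, each a finite CW complex, and let $d_1,d_2,\dots\ge 1$ be integers. Let $\eta_m$ be the tautological line bundle on $\mathbb{CP}^{d_m}$ and $\theta_N$ the trivial Hermitian bundle of rank $N$. Put
$$X_1=K_1,\qquad X_{m+1}=X_m\times\mathbb{CP}^{d_m}\times K_{m+1}.$$
Choose points $x_m\in X_m$ such that for every $m$ the projections to $X_m$ of the points $x_{m'}$, $m'\ge m$, are dense in $X_m$. To see that this is possible, fix a dense sequence $(z_{m,i})_i$ in each $X_m$ and a map $g:\mathbb N\to\mathbb N\times\mathbb N$ taking each value infinitely often. If $g(m')=(m,i)$ with $m\le m'$, let $x_{m'}$ be a point of $X_{m'}$ that projects to $z_{m,i}$; otherwise let $x_{m'}$ be arbitrary. Each pair $(m,i)$ equals $g(m')$ for some $m'\ge m$, so every $z_{m,i}$ occurs as a projection. Now put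
$$p_1=\theta_2,\qquad p_{m+1}=p_m\oplus\big(p_m(x_m)\otimes\eta_m\big),\qquad A_m=\Gamma(X_m,\operatorname{End}p_m),$$
where pullbacks along projections are not written. The rank doubles at each step, so $N_m:=\operatorname{rank}p_m=2^m$. For $q\le m$, unrolling the recursion gives
$$p_m=p_q\oplus\bigoplus_{q\le j<m}p_j(x_j)\otimes\eta_j,\qquad p_j(x_j)\cong\mathbb C^{N_j}.\tag{1}$$
The connecting maps are
$$\varphi_m:A_m\to A_{m+1},\qquad \varphi_m(f)(x,y,c)=f(x)\oplus\big(f(x_m)\otimes 1_{\eta_m(y)}\big).$$
They are unital $*$-homomorphisms, and they are injective because the first summand already determines $f$. Let $A=\varinjlim A_m$, and regard each $A_m$ as a subalgebra of $A$.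

For example, if $K_1$ and $K_2$ are points, then $A_1=M_2(\mathbb C)$, $X_2=\mathbb{CP}^{d_1}$, $p_2=\theta_2\oplus(\mathbb C^2\otimes\eta_1)$, and $\varphi_1(f)$ is $f$ on $\theta_2$ and $f\otimes 1$ on $\mathbb C^2\otimes\eta_1$.

An AH algebra is an inductive limit of finite direct sums of algebras $\Gamma(X,\operatorname{End}p)$ with $X$ compact metrizable. So $A$ is a separable unital AH algebra, and hence nuclear. We record how an element sits at later stages. In the decomposition (1), the image of $f\in A_q$ in $A_m$ is
$$f\oplus D_f,\tag{2}$$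
where $f$ stands for $f$ composed with the projection $X_m\to X_q$, and $D_f$ is a section of $\operatorname{End}$ of the second summand. This follows by induction on $m$: if the image in $A_m$ is $g=f\oplus D_f$, then $\varphi_m(g)$ is $g(x)=f(x)\oplus D_f(x)$ on $p_m$ and $g(x_m)\otimes 1$ on the new summand. If $f$ is unitary, so is $D_f$.

**What it is for.** The point evaluations will make $A$ simple. The twist has a different task. Write $p_m=\theta_2\oplus E$ by (1) with $q=1$, so that a self-adjoint $h\in A_m$ has the form
$$h=\begin{pmatrix}a&b\\ b^*&c\end{pmatrix},\qquad b\ \text{a section of}\ \operatorname{Hom}(E,\theta_2).$$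
If the bundle $\operatorname{Hom}(E,\theta_2)$ has a nonzero top Chern class, then $b$ cannot be nowhere zero. So $h$ must be block diagonal somewhere, and its $2\times2$ corner $a$ can be studied there. This will show that certain unitaries of $A$ are far from every $\exp(ih)$.

## 2. Exponential rank

For a unital C*-algebra $A$, let $U_0(A)$ be the connected component of $1$ in its unitary group. An exponential is a unitary $\exp(ih)$ with $h\in A$ self-adjoint. Every exponential lies in $U_0(A)$, by the path $\exp(ith)$. As a textbook fact, $U_0(A)$ is exactly the set of finite products of exponentials.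

**Definition.** For an integer $n\ge1$ write $\operatorname{cer}(A)\le n$ if every $u\in U_0(A)$ is a product of at most $n$ exponentials, and $\operatorname{cer}(A)\le n+\varepsilon$ if every $u\in U_0(A)$ is a norm limit of products of at most $n$ exponentials. The exponential rank $\operatorname{cer}(A)$ is the least value in the ordered set $1<1+\varepsilon<2<2+\varepsilon<\cdots<\infty$ for which the corresponding condition holds, and $\infty$ if no finite value works. For nonunital $A$ one uses the unitization.

In particular $\operatorname{cer}(A)\le1+\varepsilon$ means that the exponentials are dense in $U_0(A)$. Here are some small cases.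

* In $M_k(\mathbb C)$ every unitary is diagonalizable, hence an exponential, so $\operatorname{cer}=1$.
* In $C(Y)$, with $Y$ compact, $e^{if}e^{ig}=e^{i(f+g)}$. Products of exponentials are exponentials, so $\operatorname{cer}=1$.
* Let $B$ be the closure of an increasing union of matrix algebras $M_{2^k}(\mathbb C)$ with unital inclusions. A unitary of $B$ is close to an element of some $M_{2^k}(\mathbb C)$, and the polar decomposition of that element gives a nearby unitary of $M_{2^k}(\mathbb C)$, which is an exponential. So $\operatorname{cer}(B)\le1+\varepsilon$. This $B$ is simple.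

For every $n$ there is a unital, non-simple C*-algebra with a unitary that is a product of finitely many exponentials but not of $n$ or fewer. The question, taken from the paper "Reduction Of Exponential Rank In Direct Limits Of C-Algebras", is whether a simple C*-algebra can have $\operatorname{cer}(A)>1+\varepsilon$. The answer is yes.

**Theorem 1.** There is a simple separable unital AH algebra $A$ and a unitary $u\in U_0(A)$, a product of two exponentials, with $\|u-\exp(ih)\|=2$ for every self-adjoint $h\in A$. In particular $\operatorname{cer}(A)>1+\varepsilon$.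

**Theorem 2.** There is a simple separable unital AH algebra $A$ such that for all $n,k\ge1$ there is $w\in U_0(M_k(A))$ with $\|w-\exp(ih_1)\cdots\exp(ih_n)\|=2$ for all self-adjoint $h_1,\dots,h_n\in M_k(A)$. In particular $\operatorname{cer}(M_k(A))=\infty$ for every $k$.

Both algebras are of the form built in Section 1. The distance between two unitaries is at most $2$, so $2$ is the worst possible value.

**Two elementary facts.** For self-adjoint $h,h'$,
$$e^{ih}-e^{ih'}=\int_0^1\frac{d}{dr}\big(e^{irh}e^{i(1-r)h'}\big)\,dr=\int_0^1e^{irh}\,i(h-h')\,e^{i(1-r)h'}\,dr,$$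
so $\|e^{ih}-e^{ih'}\|\le\|h-h'\|$. Replacing the factors of a product one at a time gives
$$\big\|e^{ih_1}\cdots e^{ih_n}-e^{ih_1'}\cdots e^{ih_n'}\big\|\le\sum_{l=1}^n\|h_l-h_l'\|.\tag{3}$$
Secondly, for a unitary $g$ we have $\|g-1\|=\max_{\lambda\in\operatorname{sp}(g)}|\lambda-1|$, so $\|g-1\|<2$ if and only if $-1\notin\operatorname{sp}(g)$. In that case $g$ is an exponential, by the principal logarithm. We put
$$V=\{g\in U(N):-1\notin\operatorname{sp}(g)\}=\{g\in U(N):\|g-1\|<2\}.$$

**Topological conventions.** $H^*$ is singular cohomology with coefficients in $\mathbb Q$, with $H^*(\emptyset)=0$. The letter $\delta$ denotes connecting maps of pairs. We write $CZ=([0,1]\times Z)/(\{0\}\times Z)$ for the cone, and $Z$ is identified with $\{1\}\times Z\subset CZ$. The cone is contractible. Restrictions and pullbacks along projections are often not written.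

## 3. A unitary on a cone and its class in degree three

Let $L\ge2$ be even, $Z=(S^2)^L$ with $S^2\subset\mathbb R^3$, and $N\ge2$. With the vector $\sigma$ of Pauli matrices, put
$$u_L(t,z)=\Big(\prod_{i=1}^L\exp(i\pi t\,z_i\cdot\sigma)\Big)\oplus1_{N-2}\in U(N),\qquad(t,z)\in CZ.$$
Each $t\,z_i\cdot\sigma$ is a continuous self-adjoint matrix function on $CZ$ (it vanishes at the cone point), so $u_L$ is a product of $L$ exponentials. Since $(z_i\cdot\sigma)^2=1$,
$$\exp(i\pi t\,z_i\cdot\sigma)=\cos\pi t+i\sin\pi t\;z_i\cdot\sigma .$$
This is $-1$ at $t=1$. As $L$ is even, $u_L=(-1)^L\oplus1=1$ on $Z$.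

Let $x_i\in H^2(Z)$ be the pullback of a generator $x\in H^2(S^2)$ under the $i$-th projection, and $s=x_1+\dots+x_L$. Since $x_i^2=0$, we have
$$s^L=L!\,x_1\cdots x_L\ne0.$$
The purpose of this section is to detect $s$ from $u_L$ as a map of pairs $(CZ,Z)\to(U(N),V)$.

**The class $\omega$.** For $g\in V$ and $r\in[0,1]$ let $g^r=\exp(r\log g)$ with the principal logarithm. An eigenvalue $e^{i\vartheta}$ with $|\vartheta|<\pi$ becomes $e^{ir\vartheta}$, so $g^r\in V$. The map $(g,r)\mapsto g^r$ is continuous and contracts $V$ to $1$. Hence $H^3(U(N),V)\cong H^3(U(N))$.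

*The restriction $H^3(U(N))\to H^3(SU(2))$ is onto*, where $SU(2)$ sits in the upper left corner. The map $g\mapsto g\cdot\operatorname{diag}(\det g^{-1},1,\dots,1)$ is a retraction of $U(N)$ onto $SU(N)$, so $H^3(U(N))\to H^3(SU(N))$ is onto. For $k\ge3$ we have $SU(k)/SU(k-1)=S^{2k-1}$ with $2k-1\ge5$, so $\pi_i(SU(k),SU(k-1))\cong\pi_i(S^{2k-1})=0$ for $i\le4$. By the exact sequences of triples, $(SU(N),SU(2))$ is 4-connected. Both groups are simply connected, so the relative Hurewicz theorem shows that the relative homology vanishes in degrees $\le4$. Therefore $H^4(SU(N),SU(2))=0$, and the exact sequence of the pair shows that $H^3(SU(N))\to H^3(SU(2))$ is onto.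

*Normalization.* Let
$$\gamma:(CS^2,S^2)\to(SU(2),\{-1\}),\qquad\gamma(t,z)=\exp(i\pi t\,z\cdot\sigma).$$
Here $CS^2\cong B^3$, and the formula for the exponential shows that $\gamma$ induces a homeomorphism $B^3/S^2\to SU(2)$. So $\gamma^*:H^3(SU(2),\{-1\})\to H^3(CS^2,S^2)$ is an isomorphism. Because $CS^2$ is contractible, $\delta:H^2(S^2)\to H^3(CS^2,S^2)$ is an isomorphism too. For a point $P$ of a space $Y$ the map $H^3(Y,P)\to H^3(Y)$ is an isomorphism, and we use it to identify the two groups. Let $\omega_0\in H^3(SU(2))$ be the class with $\gamma^*\omega_0=\delta(x)$. Fix $\omega\in H^3(U(N),V)$ whose image in $H^3(U(N))$ restricts to $\omega_0$. If $\iota:(SU(2),\{1\})\to(U(N),V)$ is the inclusion $g\mapsto g\oplus1_{N-2}$, then $\iota^*\omega=\omega_0$ in $H^3(SU(2),\{1\})=H^3(SU(2))$.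

**Lemma 1.** For $u_L:(CZ,Z)\to(U(N),V)$ we have $u_L^*\omega=\delta(s)$ in $H^3(CZ,Z)$.

*Proof.* The plan is to factor $u_L$ through the multiplication of $SU(2)$ and use that a degree-three class is additive under it.

Let $\mu:SU(2)^L\to SU(2)$ be the multiplication. Since $H^1(SU(2))=H^2(SU(2))=0$, the Künneth theorem shows that the classes $\mathrm{pr}_i^*\omega_0$ form a basis of $H^3(SU(2)^L)$, so a class there is determined by its restrictions to the factors. The restriction of $\mu$ to the $i$-th factor (other entries $1$) is the identity. So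
$$\mu^*\omega_0=\sum_i\mathrm{pr}_i^*\omega_0.\tag{4}$$
We need this relative to base points. Let $P=(-1,\dots,-1)$. As $L$ is even, $\mu$ is a map of pairs $(SU(2)^L,P)\to(SU(2),\{1\})$, while each $\mathrm{pr}_i$ is a map of pairs $(SU(2)^L,P)\to(SU(2),\{-1\})$. Both sides of (4) therefore make sense in $H^3(SU(2)^L,P)$, and they agree there because $H^3(SU(2)^L,P)\to H^3(SU(2)^L)$ is injective.

Let $C\mathrm{pr}_i:(CZ,Z)\to(CS^2,S^2)$ be $(t,z)\mapsto(t,z_i)$, and let $\Gamma=(\gamma\circ C\mathrm{pr}_i)_i:(CZ,Z)\to(SU(2)^L,P)$. Then $u_L=\iota\circ\mu\circ\Gamma$ and $\mathrm{pr}_i\circ\Gamma=\gamma\circ C\mathrm{pr}_i$. By naturality of $\delta$,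
$$u_L^*\omega=\Gamma^*\mu^*\omega_0=\sum_i(C\mathrm{pr}_i)^*\gamma^*\omega_0=\sum_i(C\mathrm{pr}_i)^*\delta(x)=\sum_i\delta(x_i)=\delta(s).\qquad\square$$

## 4. Two-by-two matrices over the cone on $S^2\times S^2$

Take $L=N=2$ and $u=u_2\in M_2(C(CZ))$ with $Z=S^2\times S^2$. We show by hand that $\|u-e^{ia}\|=2$ for every self-adjoint $a\in M_2(C(CZ))$.

Let $M\cong\mathbb R^4$ be the space of self-adjoint $2\times2$ matrices, and $R=\{a\in M:e^{ia}\in V\}$. So $a\in R$ exactly when its eigenvalues avoid $\pi+2\pi\mathbb Z$. Let $I_k=((2k-1)\pi,(2k+1)\pi)$. The set $R$ is the disjoint union of the following open sets. For each $k$, the matrices with both eigenvalues in $I_k$ form a convex set. For $k>l$, the matrices with one eigenvalue in $I_k$ and one in $I_l$ are uniquely $\lambda e+\lambda'(1-e)$ with $\lambda\in I_k$, $\lambda'\in I_l$ and $e$ a rank-one projection, so they form a copy of $I_k\times I_l\times\mathbb{CP}^1\simeq S^2$. In both cases $H^4=0$.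

Suppose $\|u-e^{ia}\|<2$. Then $w=e^{ia}u^*$ maps $CZ$ into $V$, and $w^ru$, $r\in[0,1]$, is a homotopy from $u$ to $e^{ia}$. On $Z$ we have $u=1$, so there the homotopy is $w^r\in V$. Thus $u$ and $e^{ia}$ are homotopic as maps of pairs $(CZ,Z)\to(U(2),V)$. Let $\Psi:(M,R)\to(U(2),V)$ be $a\mapsto e^{ia}$. Since $H^3(M)=0$, we have $\Psi^*\omega=\delta(\alpha)$ for some $\alpha\in H^2(R)$. On $Z$ we have $e^{ia}=w\in V$, so $a$ is a map of pairs $(CZ,Z)\to(M,R)$. With Lemma 1,
$$\delta(s)=u^*\omega=a^*\Psi^*\omega=\delta\big((a|_Z)^*\alpha\big).$$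
As $CZ$ is contractible, $\delta:H^2(Z)\to H^3(CZ,Z)$ is injective, so $s=(a|_Z)^*\alpha$. Then $s^2=(a|_Z)^*(\alpha^2)=0$, because $\alpha^2\in H^4(R)=0$. But $s^2=2x_1x_2\ne0$, a contradiction.

So the product of two exponentials $u$ is at distance $2$ from every exponential in $M_2(C(CZ))$. This algebra is not simple, since the functions vanishing at a point form an ideal.

## 5. Trivial complements, and the block $w\oplus w^*$

The natural way to make the example simple is to use ordinary point evaluations, $f\mapsto f(x)\oplus f(x_m)$, on $M_{2^m}(C(CZ))$. At stage $m$ the unitary becomes $u_2\oplus D$ in matrices of size $N=2^m$. A logarithm $h$ is now an arbitrary $N\times N$ matrix function. The argument of Section 4 compares $s^2\in H^4(Z)$ with $H^4(R)$ for an open set $R\subset\mathbb R^{N^2}$, and all that dimension gives is $H^j(R)=0$ for $j\ge N^2$. With $N=2$ this covers $j=4$. With $N\ge4$ it says nothing about $H^4(R)$, and the space $CZ$ on which $u$ lives does not change with $m$. This is where the first attempt stops.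

One might hope that the $2\times2$ corner alone still forces distance $2$. It does not, as the following computation shows. Let $w$ be a unitary in any unital C*-algebra $B$, and in $M_2(B)$ put
$$S=\begin{pmatrix}0&w\\ w^*&0\end{pmatrix},\qquad S_0=\begin{pmatrix}0&1\\1&0\end{pmatrix},\qquad SS_0=\begin{pmatrix}w&0\\0&w^*\end{pmatrix}.$$
Both $S$ and $S_0$ are self-adjoint unitaries, so $S=\exp(i\tfrac\pi2(1-S))$ and $iS=\exp(ih)$ with $h=\tfrac\pi2+\tfrac\pi2(1-S)$. Therefore
$$\|(w\oplus w^*)-\exp(ih)\|=\|SS_0-iS\|=\|S_0-i\|=\sqrt2<2 .$$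
Take $w=u_2$. Then $u_2$ is at distance $2$ from all exponentials in $M_2(C(CZ))$, but $u_2\oplus D$ with $D=u_2^*$ is within $\sqrt2$ of an exponential in $M_4(C(CZ))$. (In the limit with ordinary point evaluations $D$ is constant, and we claim nothing about that algebra.) Look at the logarithm $h$: its off-diagonal block is $b=-\tfrac\pi2u_2$, which is invertible at every point. A complement on which $b$ can be nowhere zero can destroy the obstruction, so the complement must be chosen to forbid this.

## 6. Complements that force zeros

A complex vector bundle of rank $c$ with a nowhere zero section has zero top Chern class. Hence if $E\to\Pi$ is such that $\operatorname{Hom}(E,\theta_N)$ has nonzero top Chern class, every section $b$ of it has a zero. For the tautological bundle $\eta$ on $\mathbb{CP}^d$ put $y=c_1(\eta^*)$, so that $H^*(\mathbb{CP}^d)=\mathbb Q[y]/(y^{d+1})$. Then $\operatorname{Hom}(\eta,\theta_2)=\eta^*\oplus\eta^*$ has top Chern class $y^2$. On $\mathbb{CP}^1$ this is $0$, and the pair of linear forms $(\xi_0,\xi_1)$ is a nowhere zero section. On $\mathbb{CP}^2$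 it is nonzero; for instance, two linear forms on $\mathbb C^3$ always have a common zero line.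

If $b$ happened to vanish on a whole slice $CZ\times\{\pi\}$, we could restrict to that slice, where $h$ is block diagonal, and repeat Section 4. In general the zero set $F\subset CZ\times\Pi$ of $b$ meets every slice $\{(t,z)\}\times\Pi$, but nothing provides a continuous choice of zeros. On a neighborhood $O$ of $F$ the argument of Section 4 still runs, but $O$ need not be contractible. We shall only get $s-\bar\alpha=\rho|_{O\cap(Z\times\Pi)}$ with an unknown $\rho\in H^2(O)$.

The remedy is to push classes forward from $O$ to $X=CZ\times\Pi$ with the Thom class of the bundle that contains $b$. Since $\rho$ lives on all of $O$, its powers are pushed into $H^*(X)=H^*(\Pi)$, so they have degree $0$ in the $Z$ direction. The class $s^L$ is pushed to $s^L\otimes e$, of full degree $2L$ in the $Z$ direction. The two cannot cancel. This is carried out for $n$ exponentials at once.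

## 7. The distance estimate over $CZ\times\Pi$

**Proposition.** Let $n\ge1$, $N\ge2$, $L\ge2$ even with $2L\ge nN^2$, and $Z=(S^2)^L$. Let $\Pi$ be a compact connected manifold (possibly a point) and $E\to\Pi$ a Hermitian vector bundle such that the top Chern class $e$ of $\operatorname{Hom}(E,\theta_N)^{\oplus n}$ is nonzero in $H^*(\Pi)$ (with $e=1$ if $E=0$). Let $X=CZ\times\Pi$, let $D$ be a continuous unitary section of $\operatorname{End}(E)$ over $X$, and let $h_1,\dots,h_n$ be continuous self-adjoint sections of $\operatorname{End}(\theta_N\oplus E)$ over $X$. Then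
$$\sup_X\|(u_L\oplus D)-\exp(ih_1)\cdots\exp(ih_n)\|=2.$$

*Proof.* The supremum is at most $2$. Suppose it is less than $2-n\lambda$ for some $\lambda>0$.

**Step 1: pass to the $\theta_N$-corner near the zeros of the off-diagonal blocks.** Write $h_l=\begin{pmatrix}a_l&b_l\\ b_l^*&c_l\end{pmatrix}$. Then $B=(b_1,\dots,b_n)$ is a section over $X$ of the pullback of $\mathcal B=\operatorname{Hom}(E,\theta_N)^{\oplus n}$. Put
$$F=\{B=0\}\ \text{(closed)},\qquad O=\{\|b_l\|<\lambda\ \text{for all }l\}\ \text{(open)},\qquad F\subset O.$$
On $O$,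
$$\|h_l-(a_l\oplus c_l)\|=\left\|\begin{pmatrix}0&b_l\\ b_l^*&0\end{pmatrix}\right\|=\|b_l\|<\lambda .$$
By (3), replacing each $h_l$ by $a_l\oplus c_l$ changes the product by at most $n\lambda$. So at each point of $O$ the distance from $u_L\oplus D$ to the block diagonal product is less than $2$. Taking the $\theta_N$-corner gives
$$\|u_L-v\|<2\ \text{ pointwise on }O,\qquad v:=\exp(ia_1)\cdots\exp(ia_n):O\to U(N).$$

**Step 2: compare $u_L$ and $v$ in degree three.** The aim is a relation for $s$ on the part of $O$ over $Z$. Let $X_Z=Z\times\Pi$, $O_Z=O\cap X_Z$ and $F_Z=F\cap X_Z$. Put $w=vu_L^*$ on $O$. Since $\|w-1\|=\|v-u_L\|<2$, $w$ maps $O$ into $V$. The homotopy $w^ru_L$, $r\in[0,1]$, joins $u_L$ to $v$. On $O_Z$ we have $u_L=1$, so there the homotopy is $w^r\in V$. Hence $u_L$ and $v$ are homotopic as maps of pairs $(O,O_Z)\to(U(N),V)$, and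
$$u_L^*\omega=v^*\omega\quad\text{in }H^3(O,O_Z).\tag{5}$$

*The right side of (5).* Let $M$ be the real vector space of $n$-tuples of self-adjoint $N\times N$ matrices, of dimension $d:=nN^2$. Let $\Psi(a_1,\dots,a_n)=e^{ia_1}\cdots e^{ia_n}$ and $R=\Psi^{-1}(V)$, an open subset of $M$. So $\Psi:(M,R)\to(U(N),V)$ is a map of pairs. Since $H^3(M)=0$, exactness gives $\Psi^*\omega=\delta(\alpha)$ for some $\alpha\in H^2(R)$.

We claim $\alpha^L=0$. Each component of $R$ is a connected $d$-manifold. It is noncompact, since a nonempty compact open subset of $\mathbb R^d$ would be all of $\mathbb R^d$. By Hatcher, *Algebraic Topology*, Prop. 3.29, a connected noncompact $d$-manifold has vanishing homology in degrees $\ge d$. So $H_j(R;\mathbb Q)=0$ for $j\ge d$, and $H^j(R)=\operatorname{Hom}(H_j(R;\mathbb Q),\mathbb Q)=0$ for $j\ge d$. As $\alpha^L\in H^{2L}(R)$ and $2L\ge d$, the claim follows.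

Put $a=(a_1,\dots,a_n)$, so that $v=\Psi\circ a$. On $O_Z$ we have $v=w\in V$, so $a(O_Z)\subset R$ and $a:(O,O_Z)\to(M,R)$ is a map of pairs. Let $\bar\alpha=(a|_{O_Z})^*\alpha\in H^2(O_Z)$. Then $\bar\alpha^L=0$, and $v^*\omega=a^*\delta(\alpha)=\delta_O(\bar\alpha)$, where $\delta_O:H^2(O_Z)\to H^3(O,O_Z)$ is the connecting map.

*The left side of (5).* On $O$, $u_L$ is the composite of the projection $(O,O_Z)\to(CZ,Z)$ with the map of Lemma 1. By naturality, $u_L^*\omega=\delta_O(s|_{O_Z})$.

So $\delta_O(s|_{O_Z}-\bar\alpha)=0$. By exactness there is $\rho\in H^2(O)$ with $s|_{O_Z}-\bar\alpha=\rho|_{O_Z}$. Therefore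
$$(s-\rho)^L=\bar\alpha^L=0\quad\text{in }H^{2L}(O_Z).\tag{6}$$

**Step 3: construct the pushforward.** We need a map $H^*(O_Z)\to H^*(X_Z)$ that sees $e$ and is compatible with a map $H^*(O)\to H^*(X)$. Recall that a complex bundle $\mathcal B$ of rank $c$ has a Thom class in $H^{2c}(\mathcal B,\mathcal B\setminus0)$, whose pullback along the zero section is the Euler class, and that this equals the top Chern class.

Let $c=\operatorname{rank}_{\mathbb C}\mathcal B$, and let $\tau\in H^{2c}(X,X\setminus F)$ be the pullback of the Thom class of $\mathcal B$ (pulled back to $X$) under $B:(X,X\setminus F)\to(\mathcal B,\mathcal B\setminus0)$. As a map from $X$ to the total space, $B$ is homotopic to the zero section, via $rB$. So the image of $\tau$ in $H^{2c}(X)$ is the Euler class of the pullback of $\mathcal B$, that is, the pullback of $e$. (If $E=0$, then $F=X$ and $\tau=1=e$.)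

For $\beta\in H^*(O)$ let $i_!(\beta)\in H^*(X)$ be the image of $\tau|_{(O,O\setminus F)}\cup\beta$ under
$$H^*(O,O\setminus F)\ \xleftarrow[\ \cong\ ]{\ \mathrm{res}\ }\ H^*(X,X\setminus F)\ \xrightarrow{\ \mathrm{abs}\ }\ H^*(X),$$
where the first arrow is inverted. The restriction is an isomorphism by excision of the closed set $X\setminus O$, which is contained in the open set $X\setminus F$. Define $i_{Z!}:H^*(O_Z)\to H^*(X_Z)$ in the same way from $X_Z,O_Z,F_Z$ and $\tau_Z:=\tau|_{(X_Z,X_Z\setminus F_Z)}$, with maps $\mathrm{res}_Z$ and $\mathrm{abs}_Z$. Both maps are additive. Three properties are needed.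

*Projection formula.* For $\kappa\in H^{\mathrm{ev}}(X_Z)$ and $\beta\in H^*(O_Z)$,
$$i_{Z!}(\kappa|_{O_Z}\beta)=\kappa\,i_{Z!}(\beta).$$
Indeed, $\tau_Z\cup\kappa|_{O_Z}\cup\beta=\kappa|_{O_Z}\cup(\tau_Z\cup\beta)$ because $\kappa$ has even degree. For $\xi\in H^*(X_Z,X_Z\setminus F_Z)$ we have $\mathrm{res}_Z(\kappa\cup\xi)=\kappa|_{O_Z}\cup\mathrm{res}_Z(\xi)$ and $\mathrm{abs}_Z(\kappa\cup\xi)=\kappa\cup\mathrm{abs}_Z(\xi)$, so multiplication by $\kappa$ passes through $\mathrm{res}_Z^{-1}$ and then through $\mathrm{abs}_Z$.

*Unit.* $i_{Z!}(1)=e$. Indeed $\mathrm{res}_Z^{-1}$ takes the restriction of $\tau_Z$ to $\tau_Z$, so $i_{Z!}(1)=\mathrm{abs}_Z(\tau_Z)$. This is the restriction to $X_Z$ of the image of $\tau$ in $H^{2c}(X)$, which is the pullback of $e$.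

*Naturality.* With $j:X_Z\hookrightarrow X$, we have $j^*i_!(\beta)=i_{Z!}(\beta|_{O_Z})$ for $\beta\in H^*(O)$. Restriction to the parts over $Z$ takes $\tau|_{(O,O\setminus F)}\cup\beta$ to $\tau_Z|_{(O_Z,O_Z\setminus F_Z)}\cup\beta|_{O_Z}$, and it commutes with $\mathrm{res}$, hence with its inverse, and with $\mathrm{abs}$.

**Step 4: push (6) forward and compare degrees in $Z$.** Expand (6) by the binomial theorem, which is legitimate since $s$ and $\rho$ have even degree. Apply $i_{Z!}$. By the projection formula and naturality,
$$i_{Z!}\big(s^{L-k}|_{O_Z}\,\rho^k|_{O_Z}\big)=s^{L-k}\,i_{Z!}(\rho^k|_{O_Z})=s^{L-k}\,j^*i_!(\rho^k),$$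
and by the unit property the $k=0$ term is $s^Le$. So
$$0=s^Le+\sum_{k=1}^L(-1)^k\binom Lk s^{L-k}\,j^*i_!(\rho^k)\quad\text{in }H^*(Z\times\Pi).$$
Since $CZ$ is contractible, every class in $H^*(X)$ is pulled back from $\Pi$. So $j^*i_!(\rho^k)=1\otimes\beta_k$ with $\beta_k\in H^*(\Pi)$, in the Künneth decomposition $H^*(Z\times\Pi)=H^*(Z)\otimes H^*(\Pi)$. The relation becomes
$$0=s^L\otimes e+\sum_{k=1}^L(-1)^k\binom Lk s^{L-k}\otimes\beta_k .$$
The terms with $k\ge1$ lie in $H^{2(L-k)}(Z)\otimes H^*(\Pi)$. So the component in $H^{2L}(Z)\otimes H^*(\Pi)$ gives $s^L\otimes e=0$. This contradicts $s^L\ne0$ and $e\ne0$. $\square$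

For $E=0$, $\Pi$ a point, $n=1$, $N=L=2$ this is the result of Section 4. In the example of Section 5 the bundle $\operatorname{Hom}(E,\theta_2)$ is trivial of positive rank, so $e=0$ and the Proposition does not apply.

## 8. Density of the evaluation points makes $A$ simple

**Lemma 2.** The algebra $A$ of Section 1 is simple, for all choices of $K_m$, $d_m$ and points $x_m$ as there.

*Proof.* **Step 1: a fullness criterion.** We show that a closed ideal $J$ of $A_m$ that contains an element nonzero at every point of $X_m$ equals $A_m$. For each $x\in X_m$, evaluation maps $A_m$ onto $\operatorname{End}p_m(x)$, so $\{a(x):a\in J\}$ is an ideal of this matrix algebra. It is nonzero, hence everything. So there is $a_x\in J$ with $a_x(x)=1$, and $a_x^*a_x$ is invertible at all points near $x$. By compactness finitely many of these neighborhoods cover $X_m$. The sum of the corresponding positive elements $a_x^*a_x\in J$ is invertible at every point, because a sum of positive operators, one of which is invertible, is invertible. So $J$ contains an invertible element, and $J=A_m$.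

**Step 2: every nonzero $f\in A_m$ generates $A$ as a closed ideal.** The section $f$ is nonzero at every point of some nonempty open $G\subset X_m$. By density choose $m'\ge m$ such that $x_{m'}$ projects into $G$. By (2) the image $g$ of $f$ in $A_{m'}$ has at $x_{m'}$ the direct summand $f(\text{projection of }x_{m'})\ne0$, so $g(x_{m'})\ne0$. Hence
$$\varphi_{m'}(g)(x,y,c)=g(x)\oplus\big(g(x_{m'})\otimes1_{\eta_{m'}(y)}\big)$$
is nonzero at every point of $X_{m'+1}$. By Step 1 it generates $A_{m'+1}$ as a closed ideal. So the closed ideal of $A$ generated by $f$ contains $1$.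

**Step 3: ideals of the limit.** Let $I$ be a proper closed ideal of $A$. By Step 2, $I\cap A_m=0$ for all $m$. So $A\to A/I$ is injective, hence isometric, on each $A_m$. Therefore it is isometric on $A$, and $I=0$. $\square$

## 9. Theorem 1: one logarithm, with $d_m=2N_m$

*Proof of Theorem 1.* Take $K_1=CZ$ with $Z=(S^2)^2$, $K_m$ a point for $m\ge2$, and $d_m=2N_m=2^{m+1}$. By Lemma 2, $A$ is simple, and it is a separable unital AH algebra. Let $u\in A_1=M_2(C(CZ))$ be $u_2$, that is,
$$u(t,z)=\exp(i\pi t\,z_1\cdot\sigma)\exp(i\pi t\,z_2\cdot\sigma).$$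
This is a product of two exponentials, so $u\in U_0(A)$.

**Step 1: move the logarithm to a finite stage.** Suppose $\|u-\exp(ih)\|<2$ for some self-adjoint $h\in A$. The self-adjoint elements of $\bigcup_mA_m$ are dense in those of $A$ (take real parts of approximants), and by (3) a small change of $h$ changes $\exp(ih)$ little. So we may take $h\in A_m$ for some $m\ge2$. The norm of $A$ restricts to the supremum norm on $A_m$.

**Step 2: identify the bundle and its Chern class.** Here $X_m=CZ\times\Pi$ with $\Pi=\prod_{j<m}\mathbb{CP}^{d_j}$. By (1) with $q=1$, $p_m=\theta_2\oplus E$ with $E\cong\bigoplus_{j<m}\mathbb C^{N_j}\otimes\eta_j$ pulled back from $\Pi$. By (2) the image of $u$ in $A_m$ is $u_2\oplus D$ with $D$ a unitary section of $\operatorname{End}E$. Let $y_j=c_1(\eta_j^*)$. Since $\operatorname{Hom}(E,\theta_2)\cong\bigoplus_{j<m}(\eta_j^*)^{\oplus2N_j}$, its top Chern class is the product of the first Chern classes of the summands: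
$$e=\prod_{j<m}y_j^{2N_j}.$$
As $d_j=2N_j$, each factor is the top nonzero power $y_j^{d_j}$, and $e\ne0$ by Künneth.

**Step 3: apply the Proposition.** With $n=1$, $N=2$, $L=2$ we have $2L=4=nN^2$. The Proposition gives $\|u-\exp(ih)\|=2$, a contradiction. So $\|u-\exp(ih)\|=2$ for every self-adjoint $h\in A$. The exponentials are not dense in $U_0(A)$, that is, $\operatorname{cer}(A)>1+\varepsilon$. $\blacksquare$

The dimensions $d_j$ grow in proportion to $N_j$, which is what keeps $e\ne0$ at every stage. The corner, in contrast, keeps the fixed size $N=2$, so the inequality $2L\ge nN^2$ never gets harder as $m$ grows.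

## 10. Theorem 2: $n$ logarithms and matrix algebras

For a fixed number $n$ of exponentials and matrix size $k$ we need more room: larger $d_j$ to keep the Chern class of $\operatorname{Hom}(E,\theta_N)^{\oplus n}$ nonzero, and larger $L$ for $2L\ge nN^2$. To treat all $n,k$ in one algebra, a new cone is added at every stage.

*Proof of Theorem 2.* Take
$$L_m=d_m=m^3N_m^2,\qquad Z_m=(S^2)^{L_m},\qquad K_m=CZ_m .$$
Here $L_m$ is even, since $N_m=2^m$. Let $A$ be the resulting algebra. It is a separable unital AH algebra, and simple by Lemma 2.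

**Step 1: define the unitaries.** For $q\ge1$ let $u^{(q)}\in A_q$ be the section which, at a point with $CZ_q$-coordinate $(t,z)$, equals $\prod_{i=1}^{L_q}\exp(i\pi t\,z_i\cdot\sigma)$ on $\theta_2=p_1\subset p_q$ and $1$ on the complementary summand in (1). It is a product of $L_q$ exponentials. Given $n,k\ge1$, let
$$q=\max(n,k),\qquad w=u^{(q)}\oplus1_{k-1}\in U_0(M_k(A)).$$
Suppose $\|w-e^{ih_1}\cdots e^{ih_n}\|<2$ with self-adjoint $h_l\in M_k(A)$. As before, by density and (3), we may assume $h_l\in M_k(A_m)=\Gamma(X_m,\operatorname{End}(p_m\otimes\mathbb C^k))$ for some $m>q$.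

**Step 2: restrict to a subspace of the form $CZ\times\Pi$.** Fix all coordinates of $X_m$ except those in $CZ_q$ and in $\mathbb{CP}^{d_j}$, $q\le j<m$. That is, restrict to a copy of
$$CZ_q\times\Pi,\qquad\Pi=\prod_{q\le j<m}\mathbb{CP}^{d_j}.$$
The norm can only decrease under restriction, so it stays below $2$. The bundle $p_q=\theta_2\oplus\bigoplus_{j<q}p_j(x_j)\otimes\eta_j$ is pulled back from the coordinates in $\mathbb{CP}^{d_j}$, $j<q$, which are now fixed. So it becomes trivial of rank $N_q$, and by (1) $p_m\otimes\mathbb C^k$ becomes $\theta_N\oplus E$ with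
$$N=kN_q,\qquad E\cong\bigoplus_{q\le j<m}\mathbb C^{kN_j}\otimes\eta_j .$$
By (2), applied to the matrix entries, $w$ becomes its own restriction on $\theta_N=p_q\otimes\mathbb C^k$, plus a unitary section $D$ of $\operatorname{End}E$. On $\theta_N$ it acts by $\prod_i\exp(i\pi t\,z_i\cdot\sigma)$ on the copy of $\theta_2$ inside the first copy of $p_q$, and as the identity on the rest. With a suitably ordered basis of $\theta_N$, this is $u_{L_q}$, with values in $SU(2)\oplus1_{N-2}\subset U(N)$. So $w$ becomes $u_{L_q}\oplus D$.

**Step 3: check the two numerical hypotheses.** The bundle $\operatorname{Hom}(E,\theta_N)^{\oplus n}$ is a sum of copies of the $\eta_j^*$, with $n\cdot N\cdot kN_j=nk^2N_qN_j$ copies of $\eta_j^*$. So its top Chern class is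
$$e=\prod_{q\le j<m}y_j^{\,nk^2N_qN_j}.$$
For $j\ge q=\max(n,k)$ we have $nk^2\le q^3\le j^3$ and $N_q\le N_j$, hence $nk^2N_qN_j\le j^3N_j^2=d_j$. So every factor is nonzero, and $e\ne0$ by Künneth. Also
$$2L_q=2q^3N_q^2\ge nk^2N_q^2=nN^2 .$$

**Step 4: conclude.** The Proposition, with $L=L_q$, gives distance $2$ on $CZ_q\times\Pi$, a contradiction. So $\|w-e^{ih_1}\cdots e^{ih_n}\|=2$ for all self-adjoint $h_1,\dots,h_n\in M_k(A)$. Products of fewer than $n$ exponentials are included, by taking some $h_l=0$. Hence for every $n$ the products of at most $n$ exponentials are not dense in $U_0(M_k(A))$, that is, $\operatorname{cer}(M_k(A))=\infty$. $\blacksquare$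

**Remark (exponential length).** In Theorem 2, $w$ cannot be joined to $1$ by a path of unitaries of length less than $2n$. Such a path splits into $n$ pieces of equal length, each less than $2$. The quotient $g$ of the two endpoints of a piece satisfies $\|g-1\|<2$, so $g$ is an exponential by the second elementary fact of Section 2. Then $w$ would be a product of $n$ exponentials, which contradicts Theorem 2. So the exponential lengths of elements of $U_0(A)$ are unbounded as well.
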